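\title{The persistence exponent of an integrated random walk attracted to a stable law}

\begin{abstract}
Let $\zeta_n=X_1+\dots+X_n$ be the integral of a random walk $X$ that lies in the domain of attraction of a strictly $\alpha$-stable law, $\alpha\in(0,2]$, with limiting positivity parameter $1-\varrho\in(0,1)$. We prove that the probability that $\zeta$ stays nonnegative up to time $n$ is $n^{-\theta+o(1)}$ with $\theta=\varrho/(1+\alpha(1-\varrho))$, the exponent of the integrated stable L\'evy process. The proof compares the walk with the L\'evy process over one change of time scale by a large fixed factor $K$, and iterates. The main point is an estimate of the probability that the walk survives and also climbs far above its natural scale. We also show that the estimates are uniform in the starting scale, discuss $\varrho\in\{0,1\}$, and show that for $\alpha<2$ the error $n^{o(1)}$ cannot be improved in general.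
\end{abstract}

\section{The question and the answer}

\subsection{Integrated walks}
Let $(U_i)_{i\ge1}$ be i.i.d.\ real random variables, and put
\[
X_n=\sum_{i=1}^nU_i,\qquad \zeta_n=\sum_{k=1}^nX_k,\qquad X_0=\zeta_0=0 .
\]
One may think of $X$ as the velocity of a particle that receives random kicks, and of $\zeta$ as its position. How likely is it that the position does not become negative for a long time? Put
\[
T_0=\inf\{n\ge1:\zeta_n<0\}.
\]
We say that $(\zeta_n)$ has \emph{persistence exponent} $\theta$ if $\mathbb P(T_0>n)=n^{-\theta+o(1)}$ as $n\to\infty$.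

The position alone is not a Markov chain, but the pair $(\zeta_n,X_n)$ is. If $X_n$ is of order $a_n$, then $\zeta_n$ is of order $na_n$, so the two coordinates live on different scales.

When the $U_i$ are centered with finite positive variance, it is known that $\mathbb P(T_0>n)\sim c_0n^{-1/4}$ for some $c_0>0$. For heavy tails the natural comparison is with the integral of a stable process. Let $(Y_t)_{t\ge0}$ be a strictly $\alpha$-stable L\'evy process with $Y_0=0$, $\alpha\in(0,2]$; thus $Y_{ct}$ and $c^{1/\alpha}Y_t$ have the same law for all $c,t>0$, and $\mathbb P(Y_t>0)$ does not depend on $t>0$. Write $\mathbb P(Y_t>0)=1-\varrho$ and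
\[
I_t=\int_0^tY_s\,ds,\qquad \sigma_z=\inf\{t>0:I_t<z\}\quad(z<0).
\]
We shall quote the following known result.

\medskip
\noindent\textbf{Theorem A.} \emph{If $\varrho\in(0,1)$, then for each fixed $z<0$, as $t\to\infty$,}
\[
\mathbb P(\sigma_z>t)=t^{-\theta+o(1)},\qquad \theta=\theta(\alpha,\varrho)=\frac{\varrho}{1+\alpha(1-\varrho)} .
\]

\medskip
For $\varrho=\tfrac12$ this is $\theta=1/(2+\alpha)$; Brownian motion ($\alpha=2$) gives $1/4$, in agreement with the walks of finite variance. For fixed $\alpha$ the exponent is strictly increasing in $\varrho$: the numerator increases and the denominator decreases. On $\varrho\in(0,1)$ we have $0<\theta<1$, and the inequality $\theta<1$ will be essential. The formula is also known for certain asymptotically totally asymmetric walks with $\alpha\in(1,2)$ and $\varrho=1-1/\alpha$ (for instance suitable skip-free centered walks), where it reads $\theta=(\alpha-1)/(2\alpha)$.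

The problem, posed in \cite{TRW} for $\alpha\in(0,2)$, is whether the formula of Theorem~A holds for \emph{every} walk in the domain of attraction of a strictly $\alpha$-stable law, centered when $\alpha>1$, with $\mathbb P(X_n>0)\to1-\varrho\in(0,1)$. The invariance principle suggests the answer yes, but it does not prove it. It describes the walk up to time $Kn$, started on scale $n$, when $K$ is fixed and $n\to\infty$; persistence concerns a fixed starting scale and $K\to\infty$.

\subsection{Results}
Our standing assumption is the following.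

\medskip
\noindent\textbf{Assumption (A).} There are $a_n>0$ such that $X_n/a_n\Rightarrow Y_1$, where $(Y_t)$ is a nondegenerate strictly $\alpha$-stable L\'evy process, $\alpha\in(0,2]$, and $\mathbb P(Y_1>0)=1-\varrho$ with $\varrho\in(0,1)$.

\medskip
For $\alpha<2$ this is the hypothesis of the problem. If $\alpha<1$ no centering is needed in the convergence to a stable law, and if $\alpha>1$ one centers by the mean, which is $0$. Let $\alpha=1$, and suppose only that $(X_n-b_n)/a_n\Rightarrow W$ with $W$ nondegenerate $1$-stable and that $\mathbb P(X_n>0)\to1-\varrho\in(0,1)$. The distribution function $H$ of $W$ is continuous and strictly increasing on $\mathbb R$, so the convergence of distribution functions is uniform and $H(-b_n/a_n)\to\varrho$. Hence $b_n/a_n$ converges to a finite $c$, and $X_n/a_n\Rightarrow W+c$. As a limit of normalized uncentered i.i.d.\ sums, $W+c$ is strictly stable, and $\mathbb P(W+c>0)=1-H(-c)=1-\varrho$, so (A) holds.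

\begin{theorem}\label{thm:main}
Under Assumption (A),
\[
\mathbb P(T_0>n)=n^{-\theta+o(1)},\qquad \theta=\frac{\varrho}{1+\alpha(1-\varrho)} .
\]
\end{theorem}

So the answer to the question is yes. In particular, for $\alpha=2$ the exponent is $1/4$ also for centered walks with infinite variance attracted to the normal law.

The proof gives bounds that are uniform in the scale of the starting point. For $z,x\in\mathbb R$ let
\begin{equation}\label{eq:Tzx}
T^{z,x}=\inf\{k\ge1:\ z+kx+\zeta_k<0\}.
\end{equation}
This is the killing time of the walk started with position $z$ and velocity $x$: after $k$ steps the velocity is $x+X_k$ and the position is $z+kx+\zeta_k$. Thus $T_0=T^{0,0}$. In the next theorem $(a_n)$ is the nondecreasing version of the norming sequence chosen in Section~\ref{sec:norm}.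

\begin{theorem}\label{thm:uniform}
Under Assumption (A), for every $\varepsilon>0$ there are $A<\infty$ and $n_0$ such that for all integers $n\ge n_0$ and reals $s\ge1$,
\[
A^{-1}s^{-\theta-\varepsilon}\le\mathbb P(T^{na_n,0}>sn)\le\mathbb P(T^{na_n,a_n}>sn)\le A\,s^{-\theta+\varepsilon}.
\]
Moreover $\mathbb P(\zeta_1>0,\dots,\zeta_n>0)=n^{-\theta+o(1)}$.
\end{theorem}

The two endpoints of the range of $\varrho$ behave differently.

\begin{theorem}\label{thm:ends}
Let $X_n/a_n\Rightarrow Y_1$ with $Y_1$ nondegenerate strictly $\alpha$-stable, and let $1-\varrho=\mathbb P(Y_1>0)$. If $\varrho=0$, the formula still holds: $\mathbb P(T_0>n)=n^{o(1)}$. If $\varrho=1$, it fails in general: for each $\alpha\in(0,1)$ there is such a walk with $\varrho=1$ (formula value $\theta=1$) and, for some $c>0$,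
\[
\mathbb P(T_0>n)\le\exp(-c\,n^{1-\alpha})\qquad\text{for all large }n .
\]
\end{theorem}

Finally, no sharper universal error than $n^{o(1)}$ is possible when $\alpha<2$. Let $\mathcal R_\alpha$ be the set of admissible $\varrho\in(0,1)$, that is, $\mathcal R_\alpha=(0,1)$ for $\alpha\le1$ and $\mathcal R_\alpha=[1-\frac1\alpha,\frac1\alpha]$ for $1<\alpha<2$.

\begin{theorem}\label{thm:sharp}
Let $\alpha\in(0,2)$ and $\varrho\in\mathcal R_\alpha$, and let $\varphi:\mathbb N\to[1,\infty)$ be any function with $\varphi(n)=n^{o(1)}$.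
\begin{enumerate}
\item[(i)] If $\alpha\le1$, or if $\alpha>1$ and $\varrho\ne\min\mathcal R_\alpha$, there is a walk satisfying (A) with these $\alpha,\varrho$, with $\mathbb P(|U_1|>x)=x^{-\alpha}$ for $x\ge1$, and
\[\limsup_{n\to\infty}\,n^{\theta}\,\mathbb P(T_0>n)/\varphi(n)=\infty .\]
\item[(ii)] If $\alpha\le1$, or if $\alpha>1$ and $\varrho\ne\max\mathcal R_\alpha$, there is such a walk with
\[\liminf_{n\to\infty}\,\varphi(n)\,n^{\theta}\,\mathbb P(T_0>n)=0 .\]
\end{enumerate}
\end{theorem}

Since $1-\frac1\alpha<\frac1\alpha$ for $1<\alpha<2$, every $\varrho\in\mathcal R_\alpha$ falls under (i) or (ii). So, in contrast with the case of finite variance, $\mathbb P(T_0>n)\asymp n^{-\theta}$ fails in general, even in the domain of \emph{normal} attraction, $a_n=n^{1/\alpha}$.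

Theorems~\ref{thm:main} and~\ref{thm:uniform} are proved in Sections~\ref{sec:prelim}--\ref{sec:upper}, Theorem~\ref{thm:ends} in Section~\ref{sec:ends}, and Theorem~\ref{thm:sharp} in Section~\ref{sec:sharp}.

\section{The idea: one change of scale}\label{sec:idea}

This section is a guide to the proof; nothing in it is used later.

\subsection{The simplest case}
Take the simple walk $\mathbb P(U_i=\pm1)=\frac12$, with $a_n=\sqrt n$ and $\theta=\frac14$, and look for a lower bound. Let $\varepsilon>0$. Start on scale $n$, with position $n^{3/2}$ and velocity $0$. Fix a large integer $K$ and wait until time $Kn$. After rescaling, the walk is close to Brownian motion, and for $n\ge n_0(K)$ Theorem~A gives survival with probability at least a constant times $K^{-1/4-\varepsilon}$. We want the survivor to be ready for the next round, that is, to have velocity at least $0$ and position at least $(Kn)^{3/2}$. Each of these is a monotone event whose probability is bounded below by a constant that does not depend on $K$, and monotone events of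 independent variables are positively correlated. So there is $b>0$ \emph{not depending on $K$} with
\[
\mathbb P\bigl(\text{survive to }Kn\text{ and dominate }((Kn)^{3/2},0)\bigr)\ge b\,K^{-1/4-\varepsilon},\qquad n\ge n_0(K).
\]
The new scale $Kn$ is again at least $n_0(K)$, so we may repeat. After $j$ rounds started from $n=n_0$, we have survived to time $N=K^jn_0$ with probability at least $b^jK^{-j(1/4+\varepsilon)}$. Here
\[
b^j=(N/n_0)^{-\log(1/b)/\log K},
\]
and the loss in the exponent is as small as we like if $K$ is large. Each round costs a constant factor, but rounds are rare when $K$ is large. To bring the walk from $(0,0)$ to the fixed scale $n_0$ costs one more constant. This is already the whole lower bound; the general case needs only more notation.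

\subsection{The difficulty in the upper bound}
For an upper bound we would like to say: a survivor at time $Kn$ is dominated by the state $(Kn\,a_{Kn},a_{Kn})$. If this were true, each round would cost at most $CK^{-\theta+\varepsilon}$ with $C$ independent of $K$, and iteration would finish the proof. But the survivor may be at a much larger scale: a state of scale $RKn$ with $R$ large survives more easily, and survivors are biased toward such states. If $\Phi(s)$ denotes the probability of surviving $s$ units of the starting scale, the recursion is, up to constants,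
\[
\Phi(s)\lesssim\mathbb E\Bigl[\Phi\Bigl(\frac{s}{RK}\Bigr);\ \text{survival to }Kn\Bigr].
\]
To propagate a bound $\Phi(s)\le As^{-\gamma}$ with $\gamma<\theta$, we need $K^{\gamma}\,\mathbb E[R^\gamma;\text{survival to }Kn]$ to be small.

The scale $R$ is governed by the running maximum $M_{Kn}$ of the velocity, and $\mathbb P(M_{Kn}>a(rKn))\lesssim1/r$. Using only this and the survival probability separately gives, if we ignore factors $K^{o(1)}$,
\[
\mathbb P(R>r,\text{survival})\lesssim\min(K^{-\theta},1/r),\qquad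
\mathbb E[R^\gamma;\text{survival}]\lesssim K^{-\theta(1-\gamma)}.
\]
The recursion then closes only for $\gamma<\theta/(1+\theta)$, which is not enough. What we need is the product $K^{-\theta}\cdot r^{-1}$: up to constants, surviving and climbing to level $a(rKn)$ should behave as if they were independent.

\subsection{The remedy when there is a single big step}
Here is the smallest case of the estimate we need. Suppose that the only way to exceed $y=a(rKn)$ is a single step $U_k>y$, that $\mathbb P(U_1>y)\le C/(rKn)$, and that the killing time $T$ satisfies $\mathbb P(T>k)\le C(n/k)^\theta$ for $n\le k\le Kn$, where $C\ge1$. To survive to $Kn$ with a big step at time $k$, one must first survive to time $k-1$, and this is independent of $U_k$. Hence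
\[
\mathbb P\Bigl(T>Kn,\max_{k\le Kn}U_k>y\Bigr)\le\sum_{k=1}^{Kn}\mathbb P(T>k-1)\,\mathbb P(U_k>y)
\le\frac{C}{rKn}\Bigl(n+C\sum_{k=n}^{Kn-1}(n/k)^\theta\Bigr).
\]
The last sum is at most $1+n^\theta\int_n^{Kn}x^{-\theta}dx\le1+nK^{1-\theta}/(1-\theta)$. Since $\theta<1$, the bracket is at most a constant times $nK^{1-\theta}$, and the total is at most a constant times $K^{-\theta}r^{-1}$. Because $\theta<1$, the sum is dominated by big steps that occur at times of order $Kn$, when the price of survival has already been paid. Section~\ref{sec:joint} carries out this computation with dyadic blocks in place of single steps.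

\section{Preliminaries}\label{sec:prelim}

\subsection{Normalization}\label{sec:norm}
The sequence $(a_n)$ is regularly varying of index $1/\alpha$, so $\max_{k\le n}a_k\sim a_n$ \cite[Theorem 1.5.3]{BGT}. Replacing $a_n$ by $\max_{k\le n}a_k$, which does not affect (A), and interpolating linearly, we obtain $a_n=a(n)$ with
\[
a:[1,\infty)\to(0,\infty)\quad\text{continuous, nondecreasing, regularly varying of index }1/\alpha .
\]
In particular $a(v)\to\infty$ as $v\to\infty$. Fix once and for all $q>\alpha$. There is $c\in(0,1]$ with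
\begin{equation}\label{eq:potter}
\frac{a(v)}{a(w)}\ge c\,\Bigl(\frac vw\Bigr)^{1/q},\qquad v\ge w\ge1 .
\end{equation}
Indeed, since $1/q<1/\alpha$, Potter's bounds \cite[Theorem 1.5.6]{BGT} give $x_*\ge1$ with $a(v)/a(w)\ge\frac12(v/w)^{1/q}$ for $v\ge w\ge x_*$. If $1\le w<x_*\le v$, then
\[
\frac{a(v)}{a(w)}\ge\frac{a(v)}{a(x_*)}\ge\tfrac12\Bigl(\frac v{x_*}\Bigr)^{1/q}\ge\tfrac12x_*^{-1/q}\Bigl(\frac vw\Bigr)^{1/q}.
\]
If $1\le w\le v<x_*$, then $a(v)/a(w)\ge1\ge x_*^{-1/q}(v/w)^{1/q}$. So $c=\frac12x_*^{-1/q}$ works.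

\subsection{Monotonicity and positive correlation}
By \eqref{eq:Tzx}, $T^{z,x}$ is nondecreasing in $z$ and in $x$. We call this \emph{monotonicity}. A state $(z,x)$ \emph{dominates} $(z',x')$ if $z\ge z'$ and $x\ge x'$.

An event depending on $U_1,\dots,U_N$ is called nondecreasing if its indicator is nondecreasing in each $U_i$. Nondecreasing events of finitely many independent real variables satisfy $\mathbb P(A\cap B)\ge\mathbb P(A)\mathbb P(B)$ \cite{EPW}; we call this the \emph{Harris inequality}. It extends to several events, since intersections of nondecreasing events are nondecreasing. The variables $X_k$ and $\zeta_k=\sum_{i\le k}(k-i+1)U_i$ are nondecreasing in the $U_i$, so $\{T^{z,x}>N\}$, $\{X_N\ge x\}$ and $\{\zeta_N\ge z\}$ are nondecreasing events.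

\subsection{The functional limit theorem}
By Skorokhod's theorem \cite[Theorem 16.14]{Kallenberg}, $X^{(n)}_t:=X_{\lfloor nt\rfloor}/a_n$ converges in law to $Y$ in $D[0,\infty)$ with the $J_1$ topology. Let $Z^{(n)}$ be the piecewise linear function with nodes at the points $k/n$ and $Z^{(n)}_{k/n}=\zeta_k/(na_n)$. When $nt$ is an integer, $Z^{(n)}_t=\int_{1/n}^{t+1/n}X^{(n)}_s\,ds$, and $X^{(n)}=0$ on $[0,1/n)$. So $Z^{(n)}_t$ differs from $\int_0^tX^{(n)}_s\,ds$ by at most $\frac1n\sup_{s\le t+1/n}|X^{(n)}_s|$. Between two grid points each of the two functions changes by at most $\frac1n\sup|X^{(n)}|$. Hence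
\[
\sup_{t\le K}\Bigl|Z^{(n)}_t-\int_0^tX^{(n)}_s\,ds\Bigr|\le\frac3n\sup_{s\le K+1}|X^{(n)}_s|\longrightarrow0\quad\text{in probability.}
\]
Integration is $J_1$-continuous into $C[0,K]$: $J_1$ convergence implies convergence at continuity points of the limit and local boundedness, hence convergence in $L^1[0,K]$. As $Y$ has no fixed jumps, for each integer $K\ge1$,
\begin{equation}\label{eq:fclt}
\bigl(Z^{(n)}|_{[0,K]},X^{(n)}_K\bigr)\Rightarrow\bigl(I|_{[0,K]},Y_K\bigr)\qquad\text{in }C[0,K]\times\mathbb R .
\end{equation}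
Since a piecewise linear function is nonnegative as soon as it is nonnegative at its nodes, for $z\ge0$ and all $x$ we have
\begin{equation}\label{eq:translate}
\{T^{z,x}>Kn\}=\Bigl\{\frac z{na_n}+t\,\frac x{a_n}+Z^{(n)}_t\ge0\ \text{ for all }t\in[0,K]\Bigr\}.
\end{equation}

We use \eqref{eq:fclt} through the portmanteau theorem: $\liminf_n\mathbb P(\cdot)\ge\mathbb P(\text{limit}\in\cdot)$ for open sets and $\limsup_n\mathbb P(\cdot)\le\mathbb P(\text{limit}\in\cdot)$ for closed sets.

\subsection{The laws of \texorpdfstring{$Y_1$ and $I_1$}{Y1 and I1}}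
A nondegenerate stable law has no atoms. A nondegenerate strictly stable one has support $\mathbb R$ unless it is carried by $[0,\infty)$ or by $(-\infty,0]$, and this is excluded by $\varrho\in(0,1)$. Let $\Psi$ be defined by $\mathbb Ee^{i\lambda Y_t}=e^{-t\Psi(\lambda)}$; then $\Psi(s\lambda)=s^\alpha\Psi(\lambda)$ for $s>0$. Since $I_1=\int_0^1(1-s)\,dY_s$,
\[
\mathbb E e^{i\lambda I_1}=\exp\Bigl(-\int_0^1\Psi(\lambda(1-s))\,ds\Bigr)=\exp\Bigl(-\frac{\Psi(\lambda)}{1+\alpha}\Bigr),
\]
so $I_1$ has the law of $(1+\alpha)^{-1/\alpha}Y_1$. In particular $\mathbb P(I_1>1)$, $\mathbb P(I_1>0)$ and $\mathbb P(Y_1>1)$ are positive.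

\section{Two estimates in continuous time}

Theorem~A concerns a process started with velocity $0$. For the upper bound we need a process that starts with positive velocity as well; the second estimate below says that this changes only the constant.

\begin{lemma}\label{lem:cont}
(i) For every $\varepsilon>0$ there is $c_\varepsilon>0$ such that
\begin{equation}\label{eq:contlow}
\mathbb P\Bigl(\inf_{s\le t}(1+I_s)>0\Bigr)\ge c_\varepsilon t^{-\theta-\varepsilon},\qquad t\ge1 .
\end{equation}
(ii) Let $u(t)=\mathbb P(\inf_{s\le t}(1+s+I_s)\ge0)$. For every $\varepsilon\in(0,\theta)$ there is $C_\varepsilon\in[1,\infty)$ such that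
\begin{equation}\label{eq:contup}
u(t)\le C_\varepsilon t^{-\theta+\varepsilon},\qquad t\ge1 .
\end{equation}
\end{lemma}

\begin{proof}
(i) On $\{\sigma_{-1/2}>t\}$ we have $1+I_s\ge\frac12$ for $s\le t$. So the left side of \eqref{eq:contlow} is at least $\mathbb P(\sigma_{-1/2}>t)=t^{-\theta+o(1)}$. This is at least $t^{-\theta-\varepsilon}$ for $t\ge t_\varepsilon$ with some $t_\varepsilon\ge1$. For $1\le t\le t_\varepsilon$ it is at least $\mathbb P(\sigma_{-1/2}>t_\varepsilon)>0$.

(ii) We show that the process started from $(1,0)$ reaches a state dominating $(1,1)$ at time $1$ with positive probability. Let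
\[
G=\Bigl\{\inf_{s\le1}(1+I_s)\ge0,\ I_1\ge0,\ Y_1\ge1\Bigr\}.
\]
This is a closed condition on $(I|_{[0,1]},Y_1)$. By \eqref{eq:fclt} and the portmanteau theorem for closed sets, then the Harris inequality for the walk, and then the portmanteau theorem for open sets,
\begin{align*}
\mathbb P(G)&\ge\limsup_n\mathbb P\Bigl(\inf_{[0,1]}(1+Z^{(n)})\ge0,\ Z^{(n)}_1\ge0,\ X^{(n)}_1\ge1\Bigr)\\
&\ge\mathbb P\Bigl(\inf_{[0,1]}(1+I)>0\Bigr)\,\mathbb P(I_1>0)\,\mathbb P(Y_1>1)>0,
\end{align*}
where the first factor is positive by (i). On $G$, for $s\ge0$,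
\[
1+I_{1+s}=(1+I_1)+sY_1+\int_0^s(Y_{1+v}-Y_1)\,dv\ge1+s+\int_0^s(Y_{1+v}-Y_1)\,dv .
\]
The process $(Y_{1+v}-Y_1)_{v\ge0}$ is independent of $G$ and has the law of $Y$. Hence
\[
\mathbb P(G)\,u(t)\le\mathbb P\Bigl(\inf_{s\le1+t}(1+I_s)\ge0\Bigr)\le\mathbb P(\sigma_{-2}>1+t)=t^{-\theta+o(1)} .
\]
Together with $u\le1$ this shows that $t^{\theta-\varepsilon}u(t)$ is bounded on $[1,\infty)$.
\end{proof}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
For every $\varepsilon>0$ there are $A<\infty$ and $n_0\ge1$ such that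
\begin{equation}\label{eq:lower}
\mathbb P(T^{na_n,0}>sn)\ge A^{-1}s^{-\theta-\varepsilon},\qquad n\ge n_0,\ s\ge1 .
\end{equation}
\end{proposition}

\begin{proof}
For integers $K,n\ge1$ the Harris inequality and $na_n\ge0$ give
\begin{multline*}
\mathbb P\bigl(T^{na_n,0}>Kn,\ na_n+\zeta_{Kn}\ge Kn\,a_{Kn},\ X_{Kn}\ge0\bigr)\\
\ge\mathbb P(T^{na_n,0}>Kn)\;\mathbb P(\zeta_{Kn}\ge Kn\,a_{Kn})\;\mathbb P(X_{Kn}\ge0).
\end{multline*}
Let $n\to\infty$ with $K$ fixed. By \eqref{eq:translate}, \eqref{eq:fclt} and \eqref{eq:contlow} with $\varepsilon/2$, the first factor on the right has $\liminf$ at least $c_{\varepsilon/2}K^{-\theta-\varepsilon/2}$. By \eqref{eq:fclt} at scale $Kn$, the second has $\liminf$ at least $\mathbb P(I_1>1)$ and the third at least $\mathbb P(Y_1>0)=1-\varrho$; both numbers are positive since $\varrho<1$. Put $b=\frac12c_{\varepsilon/2}\mathbb P(I_1>1)(1-\varrho)>0$, which does not depend on $K$. The left side is then at least $bK^{-\theta-\varepsilon/2}$ for all $n\ge n_0(K)$.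

Now fix $K\ge2$ with $b\ge K^{-\varepsilon/2}$, and $n_0=n_0(K)$; the left side is at least $K^{-\theta-\varepsilon}$ for all $n\ge n_0$. On the event on the left, the walk started from $(na_n,0)$ is alive at time $Kn$, in a state that dominates $(Kn\,a_{Kn},0)$, and $Kn\ge n_0$. By the Markov property and monotonicity we may iterate at scales $n,Kn,K^2n,\dots$, to obtain
\[
\mathbb P(T^{na_n,0}>K^jn)\ge K^{-j(\theta+\varepsilon)},\qquad n\ge n_0,\ j\ge1 ;
\]
the $j$ rounds last $Kn+\dots+K^jn\ge K^jn$ steps in total. Given $s\ge1$, take $j\ge1$ with $K^{j-1}\le s<K^j$. Then \eqref{eq:lower} follows with $A=K^{\theta+\varepsilon}$.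
\end{proof}

\begin{proof}[Proof of the lower bounds in Theorems~\ref{thm:main} and~\ref{thm:uniform}]
The lower bound for $\mathbb P(T^{na_n,0}>sn)$ is \eqref{eq:lower}. It remains to bring the walk from $(0,0)$ to scale $n_0$, which costs a constant. As $\mathbb P(X_n>0)>0$ for large $n$, there is $h>0$ with $p_h=\mathbb P(U_1>h)>0$. Choose $l$ with $hl(l+1)/2\ge n_0a_{n_0}+1$. If $U_1,\dots,U_l>h$, then $\zeta_1,\dots,\zeta_l>0$, $X_l\ge0$ and $\zeta_l\ge n_0a_{n_0}+1$. If in addition the walk restarted at time $l$ from $(n_0a_{n_0},0)$ survives $N$ further steps, then the original path satisfies $\zeta_{l+k}\ge1$ for $0\le k\le N$. Hence for $N\ge n_0$,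
\[
\mathbb P(T_0>l+N)\ge\mathbb P(\zeta_1>0,\dots,\zeta_{l+N}>0)\ge p_h^{\,l}\,\mathbb P(T^{n_0a_{n_0},0}>N)\ge p_h^{\,l}A^{-1}(N/n_0)^{-\theta-\varepsilon}.
\]
Since $\varepsilon>0$ is arbitrary, both $\mathbb P(T_0>N)$ and $\mathbb P(\zeta_1>0,\dots,\zeta_N>0)$ are at least $N^{-\theta+o(1)}$.
\end{proof}

\section{A maximal inequality}

The upper bound needs to know how likely the walk is to climb above its natural scale. The following lemma says that $l$ steps reach level $a(v)$ with probability at most of order $l/v$, uniformly. Its proof uses no tail estimate: if $l$ steps reached a high level too easily, then many independent blocks of $l$ steps would contradict tightness.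

\begin{lemma}\label{lem:max}
There is $C<\infty$ such that for all integers $l\ge1$ and reals $v\ge1$, $\eta\in(0,1]$,
\[
\mathbb P\Bigl(\max_{k\le l}|X_k|>\eta\,a(v)\Bigr)\le\frac{C\,l}{\eta^q\,v}.
\]
\end{lemma}

\begin{proof}
The variables $\max_{k\le n}|X_k|/a_n$, $n\ge1$, form a tight family: for large $n$ by the functional limit theorem, and the remaining ones are finitely many finite random variables. So there is $\lambda\ge\frac12$ with $\mathbb P(\max_{k\le n}|X_k|>\lambda a_n)\le\frac12$ for all $n\ge1$.

Let $w\ge l$ be real, $m=\lfloor w/l\rfloor\ge w/(2l)$, and $p=\mathbb P(\max_{k\le l}|X_k|>2\lambda a(w))$. If for some $0\le j<m$ we have $\max_{k\le l}|X_{jl+k}-X_{jl}|>2\lambda a(w)$, then $\max_{k\le ml}|X_k|>\lambda a(w)\ge\lambda a_{ml}$, because $ml\le w$. The $m$ blocks are independent, so $1-(1-p)^m\le\frac12$, and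
\begin{equation}\label{eq:pblock}
p\le1-2^{-1/m}\le\frac{\log2}m\le2(\log2)\,\frac lw .
\end{equation}

Let $C=2(\log2)(2\lambda/c)^q$, which is at least $(2\lambda/c)^q$. Given $\eta$ and $v$, put $w=(c\eta/2\lambda)^qv$; then $w\le v$, as $c,\eta\le1\le2\lambda$. If $w<l$, then $l/(\eta^qv)>w/(\eta^qv)=(c/2\lambda)^q$, so the right side of the asserted bound exceeds $1$. If $w\ge l$, then \eqref{eq:potter} gives $\eta a(v)\ge\eta c(v/w)^{1/q}a(w)=2\lambda a(w)$. By \eqref{eq:pblock} the probability in question is at most $2(\log2)\,l/w=C\,l/(\eta^qv)$.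
\end{proof}

\section{The upper bound}\label{sec:upper}

Throughout this section fix $\gamma\in(0,\theta)$, put $\varepsilon=(\theta-\gamma)/2$, and write $T^{(n)}=T^{na_n,a_n}$.

\begin{proposition}\label{prop:upper}
There are $A<\infty$ and $n_0\ge1$ such that
\[
\mathbb P(T^{(n)}>sn)\le A\,s^{-\gamma}\qquad\text{for all integers }n\ge n_0\text{ and reals }s>0 .
\]
\end{proposition}

We start from $(na_n,a_n)$, with a positive velocity, because a survivor may have positive velocity, and in the iteration the starting state has to dominate it. Constants $C_1,C_2,C_3$ below depend on $\gamma$ and on the law of $U_1$ but \emph{not} on $K$; this is what allows us to choose $K$ at the end.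

\subsection{Survival over one change of scale}
Let $K=2^m$ with $m\ge1$. By \eqref{eq:translate}, the closed half of the portmanteau theorem and \eqref{eq:contup}, for each fixed $i\ge0$ we have $\limsup_n\mathbb P(T^{(n)}>2^in)\le u(2^i)\le C_\varepsilon2^{-i(\theta-\varepsilon)}$. Hence there is $n_0(K)\ge1$ with
\begin{equation}\label{eq:onestep}
\mathbb P(T^{(n)}>2^in)\le2C_\varepsilon2^{-i(\theta-\varepsilon)},\qquad 0\le i\le m,\quad n\ge n_0(K).
\end{equation}

\subsection{Survival together with a high maximum}\label{sec:joint}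
Start from $(na_n,a_n)$, and let $M_k=\max_{0\le j\le k}(a_n+X_j)$ be the running maximum of the velocity.

\begin{lemma}\label{lem:joint}
There is $C_2$ such that for all $K=2^m\ge(4/c)^q$, all $n\ge n_0(K)$ and all $r\ge1$,
\begin{equation}\label{eq:joint}
\mathbb P\bigl(T^{(n)}>Kn,\ M_{Kn}>a(rKn)\bigr)\le C_2K^{-(\theta-\varepsilon)}r^{-1}.
\end{equation}
\end{lemma}

\begin{proof}
Put $y=a(rKn)$. As in the computation with a single big step in Section~\ref{sec:idea}, we split according to when the climb takes place, now using the blocks $(2^{i-1}n,2^in]$, $1\le i\le m$. Let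
\[
D_i=\max_{2^{i-1}n<k\le2^in}\bigl(X_k-X_{2^{i-1}n}\bigr)^+ .
\]
Since $a_n+X_{2^{i-1}n}\le M_{2^{i-1}n}$, we have $M_{2^in}\le M_{2^{i-1}n}+D_i$, and so
\[
M_{Kn}\le M_n+\sum_{i=1}^mD_i .
\]
We allot to the $i$-th block the share $\eta_i=\kappa2^{-\delta(m-i)}$ of the height $y$, where $\delta=(1-\theta)/(2q)$ and $\kappa\in(0,1]$ is such that $\kappa\sum_{j\ge0}2^{-\delta j}\le\frac12$. Then $\sum_i\eta_i\le\frac12$, and if $M_{Kn}>y$, then $M_n>y/2$ or $D_i>\eta_iy$ for some $i$.

The event $\{T^{(n)}>2^{i-1}n\}$ contains $\{T^{(n)}>Kn\}$ and depends on the first $2^{i-1}n$ steps only, so it is independent of $D_i$. By \eqref{eq:onestep} and Lemma~\ref{lem:max} with $l=2^{i-1}n$ and $v=rKn=r2^mn$,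
\[
\mathbb P(T^{(n)}>Kn,\ D_i>\eta_iy)\le2C_\varepsilon2^{-(i-1)(\theta-\varepsilon)}\cdot\frac{C\,2^{i-1-m}}{\eta_i^q\,r}.
\]
Write $j=m-i$. Then $2^{-(i-1)(\theta-\varepsilon)}=K^{-(\theta-\varepsilon)}2^{(j+1)(\theta-\varepsilon)}$, $2^{i-1-m}=2^{-(j+1)}$ and $\eta_i^{-q}=\kappa^{-q}2^{q\delta j}=\kappa^{-q}2^{j(1-\theta)/2}$. Since $2^{-(j+1)(1-\theta+\varepsilon)}\le2^{-j(1-\theta)}$,
\[
\sum_{i=1}^m\mathbb P(T^{(n)}>Kn,\ D_i>\eta_iy)\le\frac{2C_\varepsilon C}{\kappa^q}\,K^{-(\theta-\varepsilon)}r^{-1}\sum_{j\ge0}2^{-j(1-\theta)/2}=:C_1K^{-(\theta-\varepsilon)}r^{-1},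
\]
and the series converges because $\theta<1$.

Finally, \eqref{eq:potter} gives $y\ge c(rK)^{1/q}a_n\ge cK^{1/q}a_n\ge4a_n$. So $M_n>y/2$ forces $\max_{k\le n}|X_k|>y/2-a_n\ge y/4$. By Lemma~\ref{lem:max} with $l=n$ and $\eta=\frac14$, this has probability at most $4^qC/(rK)\le4^qC\,K^{-(\theta-\varepsilon)}r^{-1}$. Hence \eqref{eq:joint} holds with $C_2=C_1+4^qC$.
\end{proof}

\subsection{The scale of a survivor}
To speak of the scale of an arbitrary state we put, for $z\ge0$ and $x\in\mathbb R$,
\[
\tau(z,x)=\min\{v\ge1:\ z\le v\,a(v),\ x\le a(v)\}.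
\]
The minimum exists because $a$ is continuous and tends to infinity. As $a$ is nondecreasing, for $v\ge1$ we have $\tau(z,x)\le v$ if and only if $z\le v\,a(v)$ and $x\le a(v)$.

\begin{lemma}\label{lem:moment}
On $\{T^{(n)}>Kn\}$ let $(z',x')$ be the state at time $Kn$, and let $R=\max\bigl(2,\tau(z',x')/(Kn)\bigr)$. There is $C_3$ such that for $K=2^m\ge(4/c)^q$ and $n\ge n_0(K)$,
\begin{equation}\label{eq:moment}
\mathbb E\bigl[R^\gamma;\,T^{(n)}>Kn\bigr]\le C_3K^{-(\theta-\varepsilon)}.
\end{equation}
\end{lemma}

\begin{proof}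
On $\{T^{(n)}>Kn\}$ we have $x'\le M_{Kn}$ and, as $M_{Kn}\ge a_n$,
\[
0\le z'=na_n+\sum_{k=1}^{Kn}(a_n+X_k)\le na_n+Kn\,M_{Kn}\le2Kn\,M_{Kn}.
\]
Let $r\ge2$. If $M_{Kn}\le a(rKn)$, then $x'\le a(rKn)$ and $z'\le2Kn\,a(rKn)\le rKn\,a(rKn)$, so $\tau(z',x')\le rKn$ and $R\le r$. Thus on survival $R>r$ implies $M_{Kn}>a(rKn)$. By \eqref{eq:onestep} with $i=m$ and by \eqref{eq:joint},
\begin{align*}
\mathbb E\bigl[R^\gamma;T^{(n)}>Kn\bigr]&=2^\gamma\,\mathbb P(T^{(n)}>Kn)+\int_2^\infty\gamma r^{\gamma-1}\,\mathbb P(R>r,\,T^{(n)}>Kn)\,dr\\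
&\le\Bigl(2^{\gamma+1}C_\varepsilon+C_2\int_2^\infty\gamma r^{\gamma-2}\,dr\Bigr)K^{-(\theta-\varepsilon)},
\end{align*}
and the integral is finite because $\gamma<1$.
\end{proof}

\subsection{The recursion}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Fix $K=2^m\ge\max(2,(4/c)^q)$ so large that
\begin{equation}\label{eq:chooseK}
4C_3K^{-(\theta-\gamma)/2}\le1,
\end{equation}
which is possible because $C_3$ does not depend on $K$. Let $n_0=n_0(K)$ and
\[
\Phi(s)=\sup_{n\in\mathbb N,\,n\ge n_0}\mathbb P(T^{(n)}>sn),\qquad s>0 .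
\]
This function is nonincreasing and at most $1$.

Let $z\ge0$, $\tau(z,x)\le v$ and $v\ge n_0$, and put $n'=\lceil v\rceil$. Then $z\le n'a_{n'}$ and $x\le a_{n'}$, so by monotonicity $\mathbb P(T^{z,x}>t)\le\mathbb P(T^{(n')}>t)\le\Phi(t/n')$ for $t>0$. Let $s\ge2K$ and $n\ge n_0$. We apply the Markov property at time $Kn$ and the bound just given with $(z,x)=(z',x')$, $v=RKn$ and $t=(s-K)n$. Since $\lceil RKn\rceil\le2RKn$ and $s-K\ge s/2$, we have $t/\lceil v\rceil\ge s/(4RK)$, hence
\begin{equation}\label{eq:recursion}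
\mathbb P(T^{(n)}>sn)\le\mathbb E\Bigl[\Phi\Bigl(\frac s{4RK}\Bigr);\,T^{(n)}>Kn\Bigr],\qquad s\ge2K,\ n\ge n_0 .
\end{equation}

We claim that $\Phi(s)\le As^{-\gamma}$ for all $s>0$, with $A=(2K)^\gamma$. For $s\le2K$ this holds because $\Phi\le1$. Suppose it holds on $(0,S]$ for some $S\ge2K$, and let $s\in(S,2S]$. As $R,K\ge2$, we have $s/(4RK)\le S/8$. So the bound applies inside the expectation in \eqref{eq:recursion}. With \eqref{eq:moment}, $4^\gamma\le4$, $\gamma-\theta+\varepsilon=-(\theta-\gamma)/2$ and \eqref{eq:chooseK},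
\[
\Phi(s)\le As^{-\gamma}(4K)^\gamma\,C_3K^{-(\theta-\varepsilon)}\le As^{-\gamma}\cdot4C_3K^{-(\theta-\gamma)/2}\le As^{-\gamma}.
\]
So the bound holds on $(0,2S]$, and by induction for all $s>0$.
\end{proof}

\begin{proof}[Proof of the upper bounds in Theorems~\ref{thm:main} and~\ref{thm:uniform}]
By monotonicity $T_0=T^{0,0}\le T^{(n_0)}$, so Proposition~\ref{prop:upper} gives $\mathbb P(T_0>N)\le A(N/n_0)^{-\gamma}$. As $\gamma<\theta$ is arbitrary, $\mathbb P(T_0>N)\le N^{-\theta+o(1)}$; this also bounds $\mathbb P(\zeta_1>0,\dots,\zeta_N>0)$. With Section~\ref{sec:lower} this proves Theorem~\ref{thm:main} and the last assertion of Theorem~\ref{thm:uniform}.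

Now let $\varepsilon$ be as in Theorem~\ref{thm:uniform}. The upper bound in the display there is Proposition~\ref{prop:upper} with $\gamma=\theta-\varepsilon$ if $\varepsilon<\theta$, and is trivial if $\varepsilon\ge\theta$; the middle inequality is monotonicity. The lower and upper bounds hold with their own $A$ and $n_0$, and we take the larger of each.
\end{proof}

\section{The endpoints \texorpdfstring{$\varrho=0$ and $\varrho=1$}{rho=0 and rho=1}}\label{sec:ends}

\begin{proof}[Proof of Theorem~\ref{thm:ends}]
\emph{The case $\varrho=0$.} Here $Y_1$ is nondegenerate, strictly stable and almost surely positive, so $\alpha<1$ and $Y$ is a subordinator, with $Y_1$ of support $[0,\infty)$. The normalization, the Harris inequality, \eqref{eq:fclt}, \eqref{eq:translate} and the identity in law for $I_1$ did not use $\varrho\in(0,1)$. The proof of Proposition~\ref{prop:lower} used, besides these, only \eqref{eq:contlow} and the positivity of $\mathbb P(I_1>1)$ and $\mathbb P(Y_1>0)$. Now \eqref{eq:contlow} holds with $\theta=0$ and $c_\varepsilon=1$,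 since $I\ge0$; also $\mathbb P(I_1>1)>0$ and $\mathbb P(Y_1>0)=1$. So Section~\ref{sec:lower} gives $\mathbb P(T_0>n)\ge n^{-\varepsilon+o(1)}$ for every $\varepsilon>0$. The upper bound is trivial.

\emph{The case $\varrho=1$.} Let $\alpha\in(0,1)$, $\mathbb P(U_1=1)=\frac12$ and $\mathbb P(U_1<-x)=\frac12x^{-\alpha}$ for $x\ge1$. The steps $+1$ contribute $O(n)=o(n^{1/\alpha})$ to $X_n$, so $X_n/n^{1/\alpha}$ converges in law to the negative of a stable variable supported on $[0,\infty)$, and $\varrho=1$. Always $X_j\le j$. Suppose $U_k<-4n$ for some $k\le n/2$. Then $X_j<-3n$ for $k\le j\le n$, and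
\[
\zeta_n\le\frac{k^2}2-3n(n-k+1)\le\frac{n^2}8-\frac{3n^2}2<0 .
\]
Hence $T_0>n$ requires $U_k\ge-4n$ for all $k\le n/2$, and for $n\ge2$, with $\lfloor n/2\rfloor\ge n/3$,
\[
\mathbb P(T_0>n)\le\Bigl(1-\tfrac12(4n)^{-\alpha}\Bigr)^{\lfloor n/2\rfloor}\le\exp\Bigl(-\frac{n^{1-\alpha}}{6\cdot4^\alpha}\Bigr).\qedhere
\]
\end{proof}

In the second case the walk is killed by one very negative step, and such a step typically occurs among the first $n/2$ steps. It is the lower bound of the formula that fails; when $\alpha<1$ and $\varrho<1$, large positive steps are available to compensate.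

\section{The error \texorpdfstring{$n^{o(1)}$}{n to the o(1)} cannot be improved}\label{sec:sharp}

The idea behind Theorem~\ref{thm:sharp} is that the balance between positive and negative jumps may converge slowly. We build a law whose balance, for jumps of moderate size, corresponds to an exponent $\theta_j\ne\theta$, keep it so until a time $N_j$ at which the discrepancy $N_j^{\theta-\theta_j}$ beats $\varphi(N_j)$, and only then move on to $\theta_{j+1}$, closer to $\theta$. Theorem~\ref{thm:main} provides the behavior at each stage. The care needed is to keep the drift right when $\alpha\ge1$.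

\subsection{A family of laws}
For measurable $g:[1,\infty)\to[0,1]$ let $\nu_g$ be the law of $U$ with $\mathbb P(|U|>x)=x^{-\alpha}$, $x\ge1$, and $U>0$ with probability $g(y)$ given $|U|=y$. Write $\mathbb P_g$ when the steps have law $\nu_g$.

\emph{Case $\alpha\ne1$.} Suppose $g(y)\to p$ as $y\to\infty$ and, if $\alpha>1$, that $\nu_g$ has mean $0$; let $p\in(0,1)$ if $\alpha<1$ and $p\in[0,1]$ if $\alpha>1$. Then $\mathbb P(U>x)\sim p\,x^{-\alpha}$ if $p>0$ (and $=o(x^{-\alpha})$ if $p=0$), and similarly for the other tail with $1-p$. By classical results \cite{GK,Feller,Zolotarev}, $X_n/n^{1/\alpha}$ converges to a strictly stable law with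
\begin{equation}\label{eq:rhop}
1-\varrho=\frac12+\frac1{\pi\alpha}\arctan\Bigl((2p-1)\tan\frac{\pi\alpha}2\Bigr).
\end{equation}
If $\alpha<1$, the tangent is positive, and \eqref{eq:rhop} is a continuous strictly monotone bijection between $p\in(0,1)$ and $\varrho\in(0,1)$. If $\alpha>1$, the tangent is negative; $p=1$ gives $1-\varrho=1-\frac1\alpha$ and $p=0$ gives $1-\varrho=\frac1\alpha$, so \eqref{eq:rhop} is a continuous strictly monotone bijection between $p\in[0,1]$ and $\varrho\in\mathcal R_\alpha$.

\emph{Case $\alpha=1$.} Suppose $g(y)\to\frac12$ and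
\begin{equation}\label{eq:mu}
\mu(x):=\mathbb E[U;|U|\le x]=\int_1^x(2g(y)-1)\,\frac{dy}y\longrightarrow\mu\in\mathbb R .
\end{equation}
Let $\chi$ be the characteristic function of $U$. Then
\begin{align*}
n\,\mathrm{Re}\bigl(1-\chi(\lambda/n)\bigr)&=\int_{1/n}^\infty(1-\cos\lambda s)\,\frac{ds}{s^2}\longrightarrow\frac\pi2|\lambda|,\\
n\,\mathrm{Im}\,\chi(\lambda/n)&=\int_{1/n}^\infty(2g(ns)-1)\sin(\lambda s)\,\frac{ds}{s^2}\\
&=\lambda\mu(n)+\int_{1/n}^\infty(2g(ns)-1)\bigl(\sin(\lambda s)-\lambda s\,\mathbf 1_{\{s\le1\}}\bigr)\frac{ds}{s^2}\longrightarrow\lambda\mu,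
\end{align*}
the last integral tending to $0$ by dominated convergence. So $X_n/n$ converges to the law with characteristic function $\exp(i\mu\lambda-\frac\pi2|\lambda|)$, a Cauchy law with location $\mu$ and scale $\frac\pi2$, which is strictly $1$-stable. Hence
\[
1-\varrho=\frac12+\frac1\pi\arctan\frac{2\mu}\pi ,
\]
which is a continuous strictly monotone bijection between $\mu\in\mathbb R$ and $\varrho\in(0,1)$.

\subsection{Targets}
Since $\theta$ is strictly increasing in $\varrho$, for part (i) we use parameters $\varrho_j\to\varrho$ with $\varrho_j<\varrho$, whose exponents satisfy $\theta_j<\theta$, and for part (ii) $\varrho_j>\varrho$, so that $\theta_j>\theta$ ($j\ge0$). Let $p$ (respectively $\mu$, if $\alpha=1$) correspond to $\varrho$.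

If $\alpha\ne1$, put $p_j=p+\sigma d\,2^{-j}$ with the appropriate sign $\sigma\in\{\pm1\}$, and $d>0$ so small that $p+\frac32\sigma d\in[0,1]$. There is room for this: if $\alpha<1$, then $p\in(0,1)$; if $\alpha>1$, then $\varrho$ increases with $p$, so $\sigma=-1$ in (i) and $\sigma=+1$ in (ii), and the hypothesis on $\varrho$ says that $p>0$ in (i) and $p<1$ in (ii). Then $p_j$ lies strictly between $p$ and $p+\frac32\sigma d$, so $p_j\in(0,1)$, and
\begin{equation}\label{eq:comp}
2p_j-p_{j+1}=p+\tfrac32\sigma d\,2^{-j}\in[0,1].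
\end{equation}
If $\alpha=1$, put $\mu_j=\mu+\sigma2^{-j}$ with the appropriate sign $\sigma$. Let $\varrho_j$ correspond to $p_j$ (respectively $\mu_j$).

\subsection{Stages}
We construct functions $g_j$ and numbers $x_j\uparrow\infty$ with $g_{j+1}=g_j$ on $[1,x_j)$, such that $\nu_{g_j}$ satisfies (A) with parameter $\varrho_j$. Each $g_j$ is constant near infinity, and $x_j$ is always taken beyond the point where $g_j$ becomes constant.

\emph{Case $\alpha<1$.} Let $g_0\equiv p_0$, and $g_{j+1}=p_{j+1}$ on $[x_j,\infty)$.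

\emph{Case $\alpha=1$.} Each $g_j$ equals $\frac12$ near infinity, and its truncated mean \eqref{eq:mu} equals $\mu_j$ there. To pass from $\mu_j$ to $\mu_{j+1}$ put $e_j=\frac1{j+2}$, $x_j'=x_j\exp(|\mu_{j+1}-\mu_j|/e_j)$ and
\[
2g_{j+1}-1=e_j\,\mathrm{sgn}(\mu_{j+1}-\mu_j)\ \text{ on }[x_j,x_j'),\qquad 2g_{j+1}-1=0\ \text{ on }[x_j',\infty).
\]
By \eqref{eq:mu} the truncated mean moves monotonically by $e_j\log(x_j'/x_j)=|\mu_{j+1}-\mu_j|$ in the right direction. For $g_0$, let $2g_0-1$ be $\frac12\mathrm{sgn}(\mu_0)$ on $[1,e^{2|\mu_0|})$ and $0$ afterwards.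

\emph{Case $\alpha>1$.} Changing the tail balance from $p_j$ to $p_{j+1}$ shifts the mean. We compensate on an intermediate interval, which is possible by \eqref{eq:comp}. Let $x_j'=2^{1/(\alpha-1)}x_j$ and
\[
g_{j+1}=2p_j-p_{j+1}\ \text{ on }[x_j,x_j'),\qquad g_{j+1}=p_{j+1}\ \text{ on }[x_j',\infty).
\]
The mean of $\nu_g$ is $\int_1^\infty(2g(y)-1)\alpha y^{-\alpha}\,dy$, and $g_j=p_j$ on $[x_j,\infty)$. So the mean changes by
\[
\frac{2\alpha}{\alpha-1}(p_{j+1}-p_j)\Bigl[-\bigl(x_j^{1-\alpha}-x_j'^{\,1-\alpha}\bigr)+x_j'^{\,1-\alpha}\Bigr]=0,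
\]
because $x_j'^{\,1-\alpha}=\frac12x_j^{1-\alpha}$. For $g_0$ take $p_0$ on $[b,\infty)$ and a constant $e\in(0,1)$ on $[1,b)$ with $(2e-1)(1-b^{1-\alpha})+(2p_0-1)b^{1-\alpha}=0$. This makes the mean $0$, and it is possible for $b$ large.

\subsection{Choice of \texorpdfstring{$N_j$ and $x_j$}{Nj and xj}}
Given $g_j$, Theorem~\ref{thm:main} applies to $\nu_{g_j}$. In part (i),
\[
\frac{N^\theta\,\mathbb P_{g_j}(T_0>N)}{\varphi(N)}=N^{\theta-\theta_j+o(1)}\longrightarrow\infty ,
\]
and we choose $N_j>N_{j-1}$ so that this quantity is at least $2j$ at $N=N_j$. In part (ii),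
\[
\varphi(N)\,N^\theta\,\mathbb P_{g_j}(T_0>N)=N^{\theta-\theta_j+o(1)}\longrightarrow0 ,
\]
and we choose $N_j>N_{j-1}$ so that it is at most $1/(j+1)$ at $N=N_j$. Here $N_{-1}=0$. In both parts $\mathbb P_{g_j}(T_0>N_j)\ge\mathbb P_{g_j}(U_1>0)^{N_j}>0$, since $g_j$ is a positive constant near infinity. So we can choose $x_j$, large as required above and (for $j\ge1$) with $x_j\ge x_{j-1}+1$, such that
\begin{equation}\label{eq:couple}
N_jx_j^{-\alpha}\le\tfrac12\,\mathbb P_{g_j}(T_0>N_j).
\end{equation}

\subsection{The limit law}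
\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Since $x_j\to\infty$, the limit $g=\lim_jg_j$ exists, and $g=g_j$ on $[1,x_j)$. On $[x_j,x_{j+1})$ we have $g=g_{j+1}$. Hence, by construction, $g(y)\to p$ if $\alpha\ne1$; if $\alpha=1$, then $g(y)\to\frac12$ because $e_j\to0$, and $\mu(x)\to\mu$ because $\mu(x)$ lies between $\mu_j$ and $\mu_{j+1}$ for $x\in[x_j,x_{j+1})$. If $\alpha>1$, the mean of $\nu_g$ is $\int_1^\infty(2g(y)-1)\alpha y^{-\alpha}\,dy=0$, by dominated convergence from the $g_j$. So $\nu_g$ satisfies (A) with the given $\alpha$ and $\varrho$.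

Steps with laws $\nu_g$ and $\nu_{g_j}$ can be coupled so that they have the same modulus and differ only if this modulus is at least $x_j$. Hence, by \eqref{eq:couple},
\[
\bigl|\mathbb P_g(T_0>N_j)-\mathbb P_{g_j}(T_0>N_j)\bigr|\le N_jx_j^{-\alpha}\le\tfrac12\,\mathbb P_{g_j}(T_0>N_j).
\]
In part (i) this gives $N_j^\theta\,\mathbb P_g(T_0>N_j)\ge\frac12\cdot2j\,\varphi(N_j)=j\,\varphi(N_j)$. In part (ii) it gives $\varphi(N_j)N_j^\theta\,\mathbb P_g(T_0>N_j)\le\frac32\cdot\frac1{j+1}\le\frac2{j+1}$. As $N_j\to\infty$, both parts are proved.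
\end{proof}

\begin{thebibliography}{9}

\bibitem{TRW}
\emph{Topics In Random Walks},
\texttt{https://www.math.univ-paris13.fr/\textasciitilde quentin.berger/documents/MAS2022.pdf}.

\bibitem{BGT}
Bingham, Goldie and Teugels, Theorems 1.5.3 and 1.5.6.

\bibitem{EPW}
Esary, Proschan and Walkup, 1967.

\bibitem{Feller}
Feller, Volume II, Chapter XVII.

\bibitem{GK}
Gnedenko and Kolmogorov.

\bibitem{Kallenberg}
Kallenberg, \emph{Foundations of Modern Probability}, 2nd ed., Theorem 16.14.

\bibitem{Zolotarev}
Zolotarev.

\end{thebibliography}
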